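# Zero-dimensional isomorphic extensions and the small boundary property

## 1. Theorem A and the terms in its statement

**Theorem A.** If a topological dynamical system $(Y,S)$ admits a zero-dimensional isomorphic extension $\pi:(X,T)\to(Y,S)$, then $(Y,S)$ has the small boundary property, and therefore admits a zero-dimensional strongly isomorphic extension.

This answers, positively, a question from "Corrigendum Of Appendix B Of "Embedding Topological Dynamical Systems With Periodic Points In Cubical Shift"" (http://www.impan.pl/~gutman/Corrigendum.pdf): does the existence of a zero-dimensional isomorphic extension imply the existence of a zero-dimensional strongly isomorphic one? The theorem does not say that the given extension is strongly isomorphic. That can be false, and we shall see it fail over a one-point space. A new extension has to be built.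

We now go through the words of the statement.

**Systems and measures.** A topological dynamical system (t.d.s.) is a pair $(Z,R)$ with $Z$ a nonempty compact metric space and $R:Z\to Z$ a homeomorphism. We write $M(Z)$ for the set of $R$-invariant Borel probability measures. It is nonempty, convex and weak* compact, and for $u\in C(Z)$ the map $m\mapsto\int u\,dm$ is continuous and affine on it. A Borel set is **full** if it has measure $1$ for every $m\in M(Z)$, and **null** if it has measure $0$ for every $m\in M(Z)$.

**Extensions.** An extension $\pi:(X,T)\to(Y,S)$ is a continuous surjection $\pi:X\to Y$ with $\pi\circ T=S\circ\pi$. It is zero-dimensional if $X$ has a basis of clopen sets. It induces a continuous affine map $\pi_*:M(X)\to M(Y)$.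

**Isomorphic extension.** The extension $\pi$ is isomorphic if $\pi_*:M(X)\to M(Y)$ is a bijection and, for every $\mu\in M(X)$, $\pi$ is a measure-theoretic isomorphism between $(X,\mu,T)$ and $(Y,\pi_*\mu,S)$. What we use is that for every $\mu\in M(X)$ there is a Borel set $E_\mu\subseteq X$ with $\mu(E_\mu)=1$ on which $\pi$ is injective. This is also all that has to be checked. Indeed, by the Lusin–Souslin theorem an injective Borel map between Polish spaces sends Borel sets to Borel sets, so $\pi(E_\mu)$ is Borel and the inverse on it is Borel; moreover $\pi_*\mu(\pi(E_\mu))\ge\mu(E_\mu)=1$; and one may replace $E_\mu$ by $\bigcap_{n}T^nE_\mu$ to make it invariant. The set $E_\mu$ may depend on $\mu$.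

**Strongly isomorphic extension.** The extension $\pi$ is strongly isomorphic if there is a full set $E\subseteq Y$ such that $\pi$ is one-to-one on $\pi^{-1}E$. Equivalently, $Y_1=\{y:|\pi^{-1}(y)|=1\}$ is full. To see that $Y_1$ is Borel, note that for each $n$ the set of $y$ whose fibre contains two points at distance at least $1/n$ is the image of the compact set $\{(x,x'):\pi x=\pi x',\ d(x,x')\ge 1/n\}$, hence closed; $Y\setminus Y_1$ is the union of these sets. Now one exceptional set serves all measures at once.

**Small boundary property (SBP).** The t.d.s. $(Y,S)$ has the SBP if $Y$ has a basis of open sets $U$ with $\partial U$ null.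

**Example 1 (isomorphic, not strongly isomorphic).** Let $\mathbb Z^*=\mathbb Z\cup\{\infty\}$ be the one-point compactification, with $n\mapsto n+1$ and $\infty\mapsto\infty$. An invariant probability measure gives equal mass to all $n\in\mathbb Z$, so that mass is $0$ and $\delta_\infty$ is the only invariant measure. The map from $\mathbb Z^*$ to a one-point system is therefore isomorphic (take $E_{\delta_\infty}=\{\infty\}$) and zero-dimensional. The only full subset of the point is the point itself, and its fibre is infinite, so the extension is not strongly isomorphic.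

The implication in the other direction always holds.

**Fact 1.** Every strongly isomorphic extension is isomorphic.

*Proof.* The set $Y_1$ above is full, and it is $S$-invariant because $T$ maps the fibre over $y$ bijectively onto the fibre over $Sy$. Put $X_1=\pi^{-1}Y_1$. For $\mu\in M(X)$ we have $\mu(X_1)=\pi_*\mu(Y_1)=1$, and $\pi$ is injective on $X_1$. For $A\subseteq X$ Borel, $\pi(A\cap X_1)$ is Borel by Lusin–Souslin, and $\pi^{-1}(\pi(A\cap X_1))=A\cap X_1$ since fibres over $Y_1$ are single points. Hence $\mu(A)=\pi_*\mu(\pi(A\cap X_1))$, so $\pi_*\mu$ determines $\mu$. Conversely, given $\nu\in M(Y)$, put $\mu(A)=\nu(\pi(A\cap X_1))$. This is a Borel probability measure because $\pi:X_1\to Y_1$ is a Borel bijection. It is invariant because $\pi(TA\cap X_1)=S\,\pi(A\cap X_1)$, and $\pi_*\mu=\nu$ because $\pi(\pi^{-1}B\cap X_1)=B\cap Y_1$. So $\pi_*$ is a bijection. $\blacksquare$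

## 2. One invariant measure, and the identity map

**One invariant measure.** Suppose $M(Y)=\{\nu\}$. Fix $y\in Y$. The spheres $\{z:d(y,z)=r\}$, $r>0$, are pairwise disjoint, so all but countably many have $\nu$-measure $0$. Since $\partial B(y,r)\subseteq\{z:d(y,z)=r\}$, there are arbitrarily small balls around $y$ with null boundary. So the SBP holds with no hypothesis on extensions at all. An irrational rotation of the circle is an instance, with arcs as the basis. The same argument works if $M(Y)$ contains countably many measures of which every element of $M(Y)$ is a finite or countable convex combination: discard countably many radii for each of them. The question is thus about systems with many invariant measures.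

**The identity map.** At the other extreme let $S=\mathrm{id}_Y$, so that $M(Y)$ consists of all Borel probability measures. Testing on $\delta_y$ shows that a null set is empty. So the SBP says that $Y$ has a basis of open sets with empty boundary, that is, $Y$ is zero-dimensional. The identity on $[0,1]$ does not have the SBP.

What does a zero-dimensional isomorphic extension $\pi:(X,T)\to(Y,\mathrm{id})$ give? The measure $\delta_y$ has a unique lift $\mu_y\in M(X)$. It is carried by $\pi^{-1}(y)$ and also by a set on which $\pi$ is injective. The intersection of these two sets has $\mu_y$-measure $1$ and at most one point, so $\mu_y=\delta_{s(y)}$ for some $s(y)\in\pi^{-1}(y)$. Now $\pi_*$ is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism, so $y\mapsto\delta_y\mapsto\delta_{s(y)}$ is continuous, and therefore $s:Y\to X$ is continuous. Since $\pi\circ s=\mathrm{id}_Y$, $s$ is an embedding, and $Y$ is zero-dimensional as a subspace of $X$. The theorem holds here, and $Y$ is its own strongly isomorphic extension.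

In particular the identity on $[0,1]$ has no zero-dimensional isomorphic extension. It does have zero-dimensional extensions, for instance the identity on $\{0,1\}^{\mathbb N}$ with the binary expansion map, but there $\delta_{1/2}$ has two different lifts that are point masses.

## 3. Projecting a clopen set

We shall use one topological fact several times.

**Fact 2.** In a compact zero-dimensional space $X$, if $A$ is closed, $O$ is open and $A\subseteq O$, there is a clopen $C$ with $A\subseteq C\subseteq O$.

*Proof.* Cover $A$ by clopen sets contained in $O$, and take the union of a finite subcover. $\blacksquare$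

**The strongly isomorphic case.** The natural way to produce small boundaries in $Y$ is to push down clopen sets. Let $\pi$ be zero-dimensional and strongly isomorphic, let $y\in Y$ and let $W$ be an open neighbourhood of $y$. Choose a clopen $C$ with $\pi^{-1}(y)\subseteq C\subseteq\pi^{-1}W$ and put $U=Y\setminus\pi(X\setminus C)$. Then $U$ is open, $y\in U$, and $U\subseteq\pi(C)\subseteq W$. Since $\pi(C)$ is closed,
$$\partial U=\overline U\setminus U\subseteq\pi(C)\cap\pi(X\setminus C).$$
Over a point of $\pi(C)\cap\pi(X\setminus C)$ the fibre has at least two points. Such points form a null set, so $\partial U$ is null and the SBP follows. This proves one half of the equivalence that the source quotes as known: a t.d.s. has the SBP if and only if it has a zero-dimensional strongly isomorphic extension. The other half is proved in Section 7.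

**Where this stops for isomorphic extensions.** Everything above is valid except the sentence "such points form a null set".

**Example 2.** Let $Y=\{0\}\cup\{1/n:n\ge1\}$ with the identity, and let
$$X=(Y\times\{\infty\})\cup(\{0\}\times\mathbb Z)\subseteq Y\times\mathbb Z^*,$$
with $T$ the restriction of the identity times the map of Example 1, and $\pi$ the first coordinate. The set $X$ is closed and zero-dimensional. The orbit $\{0\}\times\mathbb Z$ has measure $0$ for every invariant measure, so $M(X)$ consists of all probability measures on $Y\times\{\infty\}$, and $\pi$ maps $Y\times\{\infty\}$ homeomorphically onto $Y$. Hence $\pi$ is isomorphic. The point $(0,0)$ is isolated in $X$, so $C=X\setminus\{(0,0)\}$ is clopen, and it contains $\pi^{-1}(1)$. With $y=1$ and $W=Y$, the recipe gives $U=Y\setminus\{0\}$ and $\partial U=\{0\}$, which has measure $1$ for $\delta_0$.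

The clopen set $C$ sees points that no measure sees, and $\pi(C)$ does not know that they are to be ignored. So we should not project $C$ as a set. We should look for a function on $Y$ that agrees with $1_C$ up to small measure. In Example 2 the constant $h=1$ does it: $1_C=h\circ\pi$ almost everywhere for every $\mu\in M(X)$.

## 4. One continuous function for all invariant measures

Let $C\subseteq X$ be clopen and $\mu\in M(X)$. Since $\pi$ is injective on $E_\mu$, the function $1_C$ equals $\tilde f\circ\pi$ on $E_\mu$ for some Borel $\tilde f$ on $Y$, and $\tilde f$ is close in $L^1(\pi_*\mu)$ to a continuous $h_\mu$. The trouble is that $h_\mu$ depends on $\mu$. As $1_C$ is continuous, $h_\mu$ also serves the measures near $\mu$, so by compactness of $M(X)$ finitely many functions $h_1,\dots,h_k$ are enough: each $\mu$ is served by one of them. But we need a single function, and a point of $Y$ does not tell us which measure we are working with.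

A small case shows what helps. Let $\mu_1,\mu_2\in M(X)$. A function $h$ with error less than $\varepsilon$ for the *mixture* $\frac12(\mu_1+\mu_2)$ has error less than $2\varepsilon$ for both. So mixtures force the functions to be good for several measures at once. Using the mixture of $n$ measures directly loses a factor $n$, which is useless for infinitely many measures. The remedy is to use all mixtures together, through a separating hyperplane, and this costs no factor.

**Lemma 1.** Let $\pi:(X,T)\to(Y,S)$ be an isomorphic extension, $f\in C(X,[0,1])$ and $\varepsilon>0$. Then there is $h\in C(Y,[0,1])$ with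
$$\int|f-h\circ\pi|\,d\mu<\varepsilon\quad\text{for all }\mu\in M(X).\tag{1}$$

*Proof.* **Step 1: a function for each measure.** This step uses that $\pi$ is injective on $E_\mu$. Fix $\mu\in M(X)$. By Lusin–Souslin, $\pi(E_\mu)$ is Borel and $\pi:E_\mu\to\pi(E_\mu)$ is a Borel isomorphism. Put $\tilde f=f\circ(\pi|_{E_\mu})^{-1}$ on $\pi(E_\mu)$ and $\tilde f=0$ elsewhere. Then $\tilde f:Y\to[0,1]$ is Borel and $\tilde f\circ\pi=f$ on $E_\mu$. Continuous functions are dense in $L^1(\pi_*\mu)$, and truncating to $[0,1]$ does not increase the distance to the $[0,1]$-valued function $\tilde f$. So there is $h_\mu\in C(Y,[0,1])$ with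
$$\int|f-h_\mu\circ\pi|\,d\mu=\int|\tilde f-h_\mu|\,d\pi_*\mu<\varepsilon.$$

**Step 2: finitely many functions.** This step uses compactness of $M(X)$. The integrand $|f-h_\mu\circ\pi|$ is continuous on $X$, so $\mu'\mapsto\int|f-h_\mu\circ\pi|\,d\mu'$ is weak* continuous, and it is less than $\varepsilon$ on a neighbourhood of $\mu$. Finitely many of these neighbourhoods cover $M(X)$. We obtain $h_1,\dots,h_k\in C(Y,[0,1])$ such that, with $\varphi_i(\mu)=\int|f-h_i\circ\pi|\,d\mu$,
$$\text{for every }\mu\in M(X)\text{ there is an }i\text{ with }\varphi_i(\mu)<\varepsilon.\tag{2}$$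

**Step 3: one function.** This step uses convexity of $M(X)$. Let
$$Q=\{(\varphi_1(\mu),\dots,\varphi_k(\mu)):\mu\in M(X)\}\subset\mathbb R^k,\qquad P=[\varepsilon,\infty)^k .$$
The set $Q$ is the image of a compact convex set under a continuous affine map, so it is compact and convex. The set $P$ is closed and convex. By (2) every point of $Q$ has a coordinate less than $\varepsilon$, so $Q\cap P=\emptyset$. Strict separation of a compact convex set from a disjoint closed convex set gives $\lambda\in\mathbb R^k\setminus\{0\}$ with
$$\sup_{q\in Q}\lambda\cdot q<\inf_{p\in P}\lambda\cdot p .\tag{3}$$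
The infimum is not $-\infty$, since it exceeds the left side. If some $\lambda_i$ were negative, letting $p_i\to\infty$ would make it $-\infty$. Hence all $\lambda_i\ge0$, and since $\lambda\ne0$ we may scale so that $\sum_i\lambda_i=1$. Then the infimum in (3) is attained at $(\varepsilon,\dots,\varepsilon)$ and equals $\varepsilon$, so $\sum_i\lambda_i\varphi_i(\mu)<\varepsilon$ for every $\mu\in M(X)$.

Put $h=\sum_i\lambda_ih_i\in C(Y,[0,1])$. Since $f-h\circ\pi=\sum_i\lambda_i(f-h_i\circ\pi)$,
$$\int|f-h\circ\pi|\,d\mu\le\sum_i\lambda_i\varphi_i(\mu)<\varepsilon\quad\text{for all }\mu\in M(X).\qquad\blacksquare$$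

## 5. From thin transition layers to null boundaries

Apply Lemma 1 to $f=1_C$. The resulting $h$ is close to $0$ or $1$ outside a set that is small for all measures at once: if $\frac14<h(\pi x)<\frac34$ then $|1_C(x)-h(\pi x)|>\frac14$, so $\{\frac14<h<\frac34\}$ has measure less than $4\varepsilon$ for every $\nu\in M(Y)$. One would like to pick a level $t$ and use $U=\{h>t\}$, whose boundary lies in $\{h=t\}$. For one measure $\nu$ all but countably many $t$ are good. For uncountably many measures every $t$ may be bad.

**Example 3.** Let $Y=\{0,1\}^{\mathbb N}$ with the identity and $h(y)=\sum_{i\ge1}y_i2^{-i}$. For $t\in[0,1)$ let $y$ be the binary expansion of $t$ with infinitely many zeros. Then $h(y)=t$, and changing a far-out $0$ of $y$ to $1$ gives a point close to $y$ with $h>t$. So $y\in\partial\{h>t\}$, and $\delta_y$ charges this boundary. No level $t\in[0,1)$ gives a null boundary, although $Y$ has the SBP.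

A single function therefore gives boundaries of small measure, not measure zero. The cure is to use a sequence of functions, each placed inside the transition layer of the previous one. Here is the property that this needs.

**Definition (property (U)).** A t.d.s. $(Z,R)$ has property **(U)** if for all closed $K\subseteq$ open $V\subseteq Z$ and all $\varepsilon>0$ there is $g\in C(Z,[0,1])$ with $g=1$ on $K$, $g=0$ on $Z\setminus V$, and $m(\{0<g<1\})<\varepsilon$ for all $m\in M(Z)$.

**Example 4.** For an irrational rotation of the circle (identified with $\mathbb R/\mathbb Z$), with $K$ a closed arc inside an open arc $V\neq\mathbb R/\mathbb Z$, take $g$ to be a trapezoid whose two slopes occupy intervals in $V\setminus K$ of total length less than $\varepsilon$. For the identity on $[0,1]$, (U) fails: with $K=\{0\}$ and $V=[0,\frac12)$ any admissible $g$ takes the value $\frac12$ at some $y$, and $\delta_y(\{0<g<1\})=1$.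

**Lemma 2.** (U) implies the SBP. More precisely, if $(Z,R)$ has (U) and $K\subseteq V$ are closed and open respectively, there is an open $U$ with $K\subseteq U\subseteq\overline U\subseteq V$ and $\partial U$ null.

*Proof.* **Step 1: nested pairs.** We trap the future boundary in layers of measure less than $1/n$. Put $K_0=K$, $V_0=V$. Given closed $K_{n-1}\subseteq$ open $V_{n-1}$, apply (U) to this pair with $\varepsilon=1/n$ to get $g_n$, and let
$$K_n=\{g_n\ge\tfrac23\},\qquad V_n=\{g_n>\tfrac13\}.$$
Then $K_n$ is closed, $V_n$ is open and $K_n\subseteq V_n$, so the construction continues. Since $g_n=1$ on $K_{n-1}$ and $g_n=0$ off $V_{n-1}$,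
$$K_{n-1}\subseteq\{g_n>\tfrac23\}\subseteq\operatorname{int}K_n,\qquad \overline{V_n}\subseteq\{g_n\ge\tfrac13\}\subseteq V_{n-1}.\tag{4}$$
Moreover
$$\overline{V_n}\setminus\operatorname{int}K_n\subseteq\{\tfrac13\le g_n\le\tfrac23\}\subseteq\{0<g_n<1\},\tag{5}$$
so this set has $m$-measure less than $1/n$ for every $m\in M(Z)$.

**Step 2: the limit set.** Now we find an open set whose boundary lies in all the layers. Let $U=\bigcup_{n\ge1}\operatorname{int}K_n$. It is open, and $K=K_0\subseteq\operatorname{int}K_1\subseteq U$. Fix $n\ge1$. By (4) the sets $K_m$ increase and the sets $V_m$ decrease. If $m\le n$ then $K_m\subseteq K_n\subseteq V_n$; if $m\ge n$ then $K_m\subseteq V_m\subseteq V_n$. So $U\subseteq V_n$, hence $\overline U\subseteq\overline{V_n}$, and in particular $\overline U\subseteq\overline{V_1}\subseteq V$. Also $\operatorname{int}K_n\subseteq U$. Therefore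
$$\partial U=\overline U\setminus U\subseteq\overline{V_n}\setminus\operatorname{int}K_n\quad\text{for every }n\ge1.$$
By (5), $m(\partial U)<1/n$ for all $n$ and all $m\in M(Z)$, so $\partial U$ is null.

**Step 3: a basis.** Given $z\in Z$ and an open neighbourhood $V$ of $z$, take $K=\{z\}$. The set $U$ obtained satisfies $z\in U\subseteq V$ and has null boundary. This is the SBP. $\blacksquare$

## 6. Proof that $Y$ has the small boundary property

By Lemma 2 it is enough to verify (U) for $Y$, given a zero-dimensional isomorphic extension $\pi:(X,T)\to(Y,S)$. Lemma 1 gives a function that is nearly $0$ or $1$ off a small set. What is missing is that $g$ must equal $1$ on all of $K$ and $0$ on all of $Y\setminus V$, with no exceptional set. We force this by clamping, and check that clamping does not spoil the approximation.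

Let $K\subseteq V$ be closed and open in $Y$, and let $\varepsilon>0$.

**Step 1: a clopen set between $K$ and $V$, with room on both sides.** By normality choose a closed $K'$ and an open $V'$ with
$$K\subseteq\operatorname{int}K'\subseteq K'\subseteq V'\subseteq\overline{V'}\subseteq V .$$
By Fact 2 there is a clopen $C\subseteq X$ with $\pi^{-1}K'\subseteq C\subseteq\pi^{-1}V'$. This is the only place where zero-dimensionality of $X$ is used.

**Step 2: approximation.** Since $C$ is clopen, $1_C$ is continuous, and Lemma 1 gives $h\in C(Y,[0,1])$ with
$$\int|1_C-h\circ\pi|\,d\mu<\varepsilon/4\quad\text{for all }\mu\in M(X).\tag{6}$$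

**Step 3: clamping.** By Urysohn's lemma choose $a,b\in C(Y,[0,1])$ with $a=1$ on $K$, $a=0$ off $\operatorname{int}K'$, $b=1$ on $\overline{V'}$, $b=0$ off $V$. Put
$$\tilde h=\max(a,\min(b,h)).$$
On $K$ we have $a=1$, so $\tilde h=1$. Off $V$ we have $a=b=0$, so $\tilde h=0$. We claim that
$$|1_C-\tilde h\circ\pi|\le|1_C-h\circ\pi|\quad\text{at every point of }X.\tag{7}$$

- If $\pi(x)\in K'$, then $1_C(x)=1$ and $b(\pi x)=1$, so $\tilde h(\pi x)=\max(a(\pi x),h(\pi x))$ and $1\ge\tilde h(\pi x)\ge h(\pi x)$.
- If $\pi(x)\notin V'$, then $1_C(x)=0$ and $a(\pi x)=0$, so $\tilde h(\pi x)=\min(b(\pi x),h(\pi x))$ and $0\le\tilde h(\pi x)\le h(\pi x)$.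
- If $\pi(x)\in V'\setminus K'$, then $a(\pi x)=0$ and $b(\pi x)=1$, so $\tilde h(\pi x)=h(\pi x)$.

In each case (7) holds. In the region where $1_C$ is not determined by $\pi(x)$ nothing was changed; elsewhere $h$ was moved only towards the correct value.

**Step 4: stretching and measuring.** We stretch $\tilde h$ so that only its middle values remain strictly between $0$ and $1$. Let
$$g=\min\bigl(1,\max(0,2\tilde h-\tfrac12)\bigr)\in C(Y,[0,1]).$$
Then $g=1$ on $K$, $g=0$ off $V$, and $\{0<g<1\}=\{\frac14<\tilde h<\frac34\}$. Let $\nu\in M(Y)$, and choose $\mu\in M(X)$ with $\pi_*\mu=\nu$, which exists because $\pi_*$ is onto. If $\frac14<\tilde h(\pi x)<\frac34$, then $|1_C(x)-\tilde h(\pi x)|>\frac14$, since $1_C(x)\in\{0,1\}$. By Markov's inequality, (7) and (6),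
$$\nu(\{0<g<1\})=\mu\bigl(\pi^{-1}\{\tfrac14<\tilde h<\tfrac34\}\bigr)\le4\int|1_C-\tilde h\circ\pi|\,d\mu<\varepsilon .$$
So $Y$ has (U), and by Lemma 2 it has the SBP. This proves the first assertion of Theorem A.

## 7. Coding itineraries: a strongly isomorphic extension from the SBP

The remaining part of Theorem A is the implication from the SBP to a zero-dimensional strongly isomorphic extension. The idea is to record, for each $y$ and each basic set $U_i$, the times $n$ at which $S^ny\in U_i$, and to allow both answers when $S^ny$ is on the boundary.

**Step 1: the space.** We define a compact set of pairs (point, itinerary). Any basis of the second countable space $Y$ contains a countable basis, so by the SBP there is a countable basis $(U_i)_{i\in\mathbb N}$ with null boundaries. Let $X'$ be the set of $(y,x)\in Y\times\{0,1\}^{\mathbb N\times\mathbb Z}$ such that for all $i,n$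
$$x_{i,n}=1\Rightarrow S^ny\in\overline{U_i},\qquad x_{i,n}=0\Rightarrow S^ny\notin U_i .\tag{8}$$
For fixed $(i,n)$ the first condition defines the closed set $\{x_{i,n}=0\}\cup\{S^ny\in\overline{U_i}\}$ and the second the closed set $\{x_{i,n}=1\}\cup\{S^ny\notin U_i\}$. So $X'$ is closed, hence compact metrizable.

**Step 2: the dynamics and the factor map.** Put $T'(y,x)=(Sy,\sigma x)$ with $(\sigma x)_{i,n}=x_{i,n+1}$, and $\pi'(y,x)=y$. Since $S^n(Sy)=S^{n+1}y$, condition (8) for $(y,x)$ at all $(i,n)$ is condition (8) for $(Sy,\sigma x)$ at all $(i,n)$. So $T'$ is a homeomorphism of $X'$, and $\pi'\circ T'=S\circ\pi'$. The map $\pi'$ is onto: given $y$, the choice $x_{i,n}=1_{U_i}(S^ny)$ satisfies (8).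

**Step 3: $X'$ is zero-dimensional.** We show that $(y,x)\mapsto x$ is injective on $X'$. Suppose $(y,x),(y',x)\in X'$ with $y\ne y'$. Some $U_i$ satisfies $y\in U_i$ and $y'\notin\overline{U_i}$. By (8) with $n=0$, the first forces $x_{i,0}=1$ and the second forces $x_{i,0}=0$, a contradiction. So $(y,x)\mapsto x$ is a continuous injection of the compact space $X'$ into a Cantor set, hence an embedding, and $X'$ is zero-dimensional.

**Step 4: fibres are single points over a full set.** Let
$$Y_0=Y\setminus\bigcup_{i\in\mathbb N,\,n\in\mathbb Z}S^{-n}\partial U_i .$$
Each $\partial U_i$ is null, so by invariance each $S^{-n}\partial U_i$ is null. The union is countable, so $Y_0$ is full. If $y\in Y_0$, then for each $(i,n)$ exactly one of $S^ny\in\overline{U_i}$ and $S^ny\notin U_i$ holds, so (8) determines $x_{i,n}$, and $|\pi'^{-1}(y)|=1$.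

Thus $\pi'$ is a zero-dimensional strongly isomorphic extension of $Y$. Together with Section 6 this proves Theorem A. $\blacksquare$

## 8. Isomorphic extensions transfer the small boundary property both ways

The same tools give a statement with no dimension assumption.

**Theorem B.** Let $\pi:(X,T)\to(Y,S)$ be any isomorphic extension. Then $X$ has the SBP if and only if $Y$ has the SBP.

We need the converse of Lemma 2, and the fact that isomorphic extensions compose.

**Lemma 3.** The SBP implies (U).

*Proof.* Let $K\subseteq V$ be closed and open in $Z$, and $\varepsilon>0$.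

**Step 1: an open set between $K$ and $V$ with null boundary.** Choose $W$ open with $K\subseteq W\subseteq\overline W\subseteq V$. Cover $K$ by finitely many basic open sets with null boundaries contained in $W$, and let $U$ be their union. Then $K\subseteq U\subseteq\overline U\subseteq V$. The boundary $F=\partial U$ is contained in the union of the boundaries of these sets, so it is null. If $F=\emptyset$, then $U$ is clopen and $g=1_U$ is as required. Assume $F\ne\emptyset$.

**Step 2: a neighbourhood of $F$ that is small for all measures.** The continuous functions $u_k=\max(0,1-k\,d(\cdot,F))$ decrease to $1_F$, as $F$ is closed. So the continuous functions $m\mapsto\int u_k\,dm$ on the compact space $M(Z)$ decrease pointwise to $m(F)=0$, and by Dini's theorem they do so uniformly. Let $O_k=\{d(\cdot,F)<\frac1{2k}\}$. On $O_k$ we have $u_k\ge\frac12$, so $m(O_k)\le2\int u_k\,dm<\varepsilon$ for all $m\in M(Z)$ if $k$ is large. The compact set $F$ is disjoint from the closed set $K\cup(Z\setminus V)$, because $K\subseteq U$ and $\overline U\subseteq V$. So, increasing $k$, we may also assume that $O_k\cap(K\cup(Z\setminus V))=\emptyset$.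

**Step 3: the function.** We let $g$ change only in $O_k$. Put $A=U\setminus O_k$ and $B=(Z\setminus U)\setminus O_k$. Since $\partial U\subseteq O_k$, $A=\overline U\setminus O_k$ is closed. The set $B$ is closed too. They are disjoint, $K\subseteq A$, $Z\setminus V\subseteq B$, and $A\cup B=Z\setminus O_k$. A Urysohn function $g$ with $g=1$ on $A$ and $g=0$ on $B$ has $\{0<g<1\}\subseteq O_k$. $\blacksquare$

**Fact 3.** If $\rho:X'\to X$ and $\pi:X\to Y$ are isomorphic extensions, so is $\pi\circ\rho$.

*Proof.* $(\pi\circ\rho)_*=\pi_*\circ\rho_*$ is a bijection. Given $\mu'\in M(X')$, let $\rho$ be injective on a Borel $E'$ with $\mu'(E')=1$ and $\pi$ injective on a Borel $E$ with $\rho_*\mu'(E)=1$. Then $E'\cap\rho^{-1}E$ has $\mu'$-measure $1$, and $\pi\circ\rho$ is injective on it. $\blacksquare$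

*Proof of Theorem B.* **Step 1: from $X$ to $Y$.** Here we reduce to Theorem A. If $X$ has the SBP, Section 7 gives a zero-dimensional strongly isomorphic extension $\rho:X'\to X$. It is isomorphic by Fact 1, so by Fact 3 $\pi\circ\rho$ is a zero-dimensional isomorphic extension of $Y$. By Theorem A, $Y$ has the SBP.

**Step 2: from $Y$ to $X$, setting up.** Let $Y$ have the SBP. By Lemma 2 it suffices to verify (U) for $X$. Let $K\subseteq V$ be closed and open in $X$ and $\varepsilon>0$. Choose a closed $K'$ and an open $V'$ with $K\subseteq\operatorname{int}K'\subseteq K'\subseteq V'\subseteq\overline{V'}\subseteq V$, and $f,a,b\in C(X,[0,1])$ with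
$$f=1\text{ on }K',\ f=0\text{ off }V';\qquad a=1\text{ on }K,\ a=0\text{ off }\operatorname{int}K';\qquad b=1\text{ on }\overline{V'},\ b=0\text{ off }V .$$
There is no clopen set available now, so $f$ has intermediate values. The plan is to go down to $Y$ with Lemma 1, make the function nearly two-valued there with (U), and come back. By Lemma 1 pick $h\in C(Y,[0,1])$ with $\int|f-h\circ\pi|\,d\mu<\varepsilon/6$ for all $\mu\in M(X)$. By Lemma 3, $Y$ has (U); applied to the closed set $\{h\ge\frac23\}$ inside the open set $\{h>\frac13\}$, it gives $q\in C(Y,[0,1])$ with $q=1$ on $\{h\ge\frac23\}$, $q=0$ on $\{h\le\frac13\}$ and $\nu(\{0<q<1\})<\varepsilon/2$ for all $\nu\in M(Y)$.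

**Step 3: from $Y$ to $X$, clamping and measuring.** Let $g=\max(a,\min(b,q\circ\pi))$. Then $g=1$ on $K$, since $a=1$ there, and $g=0$ off $V$, since $a=b=0$ there. Suppose $0<g(x)<1$.

- If $x\in V'\setminus K'$, then $a(x)=0$ and $b(x)=1$, so $g(x)=q(\pi x)$ and $0<q(\pi x)<1$.
- If $x\in K'$, then $b(x)=1$, so $q(\pi x)\le g(x)<1$. Hence $h(\pi x)<\frac23$ while $f(x)=1$, so $|f(x)-h(\pi x)|>\frac13$.
- If $x\notin V'$, then $a(x)=0$, so $q(\pi x)\ge g(x)>0$. Hence $h(\pi x)>\frac13$ while $f(x)=0$, so $|f(x)-h(\pi x)|>\frac13$.

So for all $\mu\in M(X)$, by Markov's inequality,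
$$\mu(\{0<g<1\})\le\pi_*\mu(\{0<q<1\})+3\int|f-h\circ\pi|\,d\mu<\frac\varepsilon2+\frac{3\varepsilon}6=\varepsilon .$$
Thus $X$ has (U), and the SBP by Lemma 2. $\blacksquare$

**Corollary.** For a t.d.s. $(Y,S)$ the following are equivalent:

1. it has the SBP;
2. it has a zero-dimensional strongly isomorphic extension;
3. it has a zero-dimensional isomorphic extension;
4. it has an isomorphic extension with the SBP;
5. every isomorphic extension of it has the SBP;
6. it satisfies (U).

*Proof.* (1) implies (2) by Section 7, (2) implies (3) by Fact 1, and (3) implies (1) by Theorem A. Lemmas 2 and 3 give the equivalence of (1) and (6). The identity map is an isomorphic extension of $(Y,S)$ by itself, so (1) implies (4) and (5) implies (1). Theorem B gives that (4) implies (1) and that (1) implies (5). $\blacksquare$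

**Remark (actions of a countable group).** Lemmas 1–3 and Theorems A and B hold, with the same proofs, for actions of a countable group $G$ by homeomorphisms, with the definition of isomorphic extension as stated, including bijectivity of $\pi_*$. Here is the check. Lemmas 1–3 use of $M(Z)$ only that it is convex and compact; if $M(Z)$ is empty, the estimates are vacuous. The proof of Fact 1 uses no averaging. In Section 7 one replaces $\{0,1\}^{\mathbb N\times\mathbb Z}$ by $\{0,1\}^{\mathbb N\times G}$, with $x_{i,k}$ recording $ky$ and with $g\cdot(y,x)=(gy,(x_{i,kg})_{i,k})$; this is consistent because $k(gy)=(kg)y$, and countability of $G$ keeps the union removed from $Y$ countable.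

## 9. Isomorphic and strongly isomorphic extensions in terms of function approximation

Lemma 1 turns out to characterize isomorphic extensions. The strongly isomorphic ones are characterized by the corresponding two-sided approximation, so that the difference between the two notions becomes that between approximation in mean and squeezing from above and below.

**Theorem C.** Let $\pi:(X,T)\to(Y,S)$ be an extension.

1. $\pi$ is isomorphic if and only if for every $f\in C(X)$ and $\varepsilon>0$ there is $h\in C(Y)$ with $\sup_{\mu\in M(X)}\int|f-h\circ\pi|\,d\mu<\varepsilon$.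
2. $\pi$ is strongly isomorphic if and only if for every $f\in C(X)$ and $\varepsilon>0$ there are $h^\pm\in C(Y)$ with $h^-\circ\pi\le f\le h^+\circ\pi$ and $\sup_{\nu\in M(Y)}\int(h^+-h^-)\,d\nu<\varepsilon$.

**Example 5.** In Example 1, with $Y$ a point, take $f=1_{\{0\}}$ on $\mathbb Z^*$. The constant $h=0$ has $\int|f-h\circ\pi|\,d\delta_\infty=0$, in line with part 1. But constants $h^-\le f\le h^+$ satisfy $h^+-h^-\ge1$, so the condition in part 2 fails.

*Proof of part 1, necessity.* Let $\pi$ be isomorphic. If $f$ is constant, take $h$ to be the same constant. Otherwise let $c=\min f$, $s=\max f-\min f>0$ and $f=c+sf_0$ with $f_0\in C(X,[0,1])$. Lemma 1 gives $h_0$ for $f_0$ and $\varepsilon/s$, and $h=c+sh_0$ satisfies $\int|f-h\circ\pi|\,d\mu<\varepsilon$ for all $\mu$. The left side is continuous in $\mu$ on a compact space, so the supremum is attained and is less than $\varepsilon$.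

*Proof of part 1, sufficiency.* Assume the approximation condition.

**Step 1: $\pi$ is injective on a set of full measure, for each $\mu$.** The aim is to recover $x$ from $\pi x$ almost everywhere. Fix $\mu\in M(X)$ and let $(f_j)$ be a dense sequence in $C(X)$ (real-valued functions). For each $j$ choose $h_{j,n}\in C(Y)$ with $h_{j,n}\circ\pi\to f_j$ in $L^1(\mu)$ as $n\to\infty$. Since $\int|h_{j,n}-h_{j,m}|\,d\pi_*\mu=\int|h_{j,n}\circ\pi-h_{j,m}\circ\pi|\,d\mu$, the sequence $(h_{j,n})_n$ is Cauchy in $L^1(\pi_*\mu)$. It converges there to a Borel function $h_j$, and $f_j=h_j\circ\pi$ $\mu$-almost everywhere. The Borel set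
$$E=\{x:f_j(x)=h_j(\pi x)\text{ for all }j\}$$
has $\mu(E)=1$. If $x,x'\in E$ and $\pi x=\pi x'$, then $f_j(x)=f_j(x')$ for all $j$, so $x=x'$ because the $f_j$ separate points. So $\pi$ is a measure-theoretic isomorphism for each $\mu$.

**Step 2: $\pi_*$ is onto.** This holds for every extension. Let $\nu\in M(Y)$. On the subspace $\{u\circ\pi:u\in C(Y)\}$ of $C(X)$ the functional $u\circ\pi\mapsto\int u\,d\nu$ is well defined as $\pi$ is onto, has norm $1$, and takes the value $1$ at the constant $1$. By Hahn–Banach it extends to $C(X)$ with norm $1$. A functional of norm $1$ with value $1$ at the constant $1$ is positive, so by the Riesz theorem it is a Borel probability measure $\mu_0$, and $\pi_*\mu_0=\nu$. The set of probability measures projecting to $\nu$ is convex and weak* compact, and $T_*$ maps it to itself because $\pi_*T_*\mu=S_*\pi_*\mu=S_*\nu=\nu$. So the averages $\frac1n\sum_{i=0}^{n-1}T_*^i\mu_0$ lie in it, and any weak* limit point of them is $T$-invariant and projects to $\nu$.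

**Step 3: $\pi_*$ is injective.** Let $\mu_1,\mu_2\in M(X)$ with $\pi_*\mu_1=\pi_*\mu_2=\nu$. Apply Step 1 to the mixture $\frac12(\mu_1+\mu_2)$: there is a Borel $E$ of full measure for both $\mu_1$ and $\mu_2$ on which $\pi$ is injective. For Borel $A$, the set $\pi(A\cap E)$ is Borel by Lusin–Souslin, and $\pi^{-1}(\pi(A\cap E))\cap E=A\cap E$. Hence for $i=1,2$
$$\mu_i(A)=\mu_i(A\cap E)=\mu_i\bigl(\pi^{-1}(\pi(A\cap E))\bigr)=\nu(\pi(A\cap E)),$$
so $\mu_1=\mu_2$. This proves part 1.

*Proof of part 2, preparation.* For $f\in C(X)$ let
$$f^+(y)=\max_{\pi^{-1}(y)}f,\qquad f^-(y)=\min_{\pi^{-1}(y)}f .$$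
For every $t$ the set $\{f^+\ge t\}=\pi(\{f\ge t\})$ is closed, so $f^+$ is upper semicontinuous. Applying this to $-f$, we see that $f^-$ is lower semicontinuous. Both are bounded.

We also need continuous $h_n^+\downarrow f^+$. Put $h_n^+(y)=\sup_{z\in Y}\bigl(f^+(z)-n\,d(y,z)\bigr)$. This is $n$-Lipschitz, decreasing in $n$, and at least $f^+(y)$. Given $t>f^+(y)$, there is $r>0$ with $f^+<t$ on $B(y,r)$. For $z\notin B(y,r)$ we have $f^+(z)-n\,d(y,z)\le\max f-nr<t$ for large $n$. So $h_n^+(y)\le t$ for large $n$, and $h_n^+(y)\downarrow f^+(y)$. The same construction for $-f$ gives continuous $h_n^-\uparrow f^-$.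

*Proof of part 2, necessity.* Let $\pi$ be strongly isomorphic. Then $h_n^-\circ\pi\le f^-\circ\pi\le f\le f^+\circ\pi\le h_n^+\circ\pi$. Over points with a singleton fibre, $f^+=f^-$, and these points form a full set. So for every $\nu\in M(Y)$, by dominated convergence,
$$\int(h_n^+-h_n^-)\,d\nu\downarrow\int(f^+-f^-)\,d\nu=0 .$$
These are continuous functions of $\nu$ on the compact space $M(Y)$, decreasing to $0$, so the convergence is uniform by Dini's theorem. Take $h^\pm=h_n^\pm$ with $n$ large.

*Proof of part 2, sufficiency.* Assume the squeezing condition. Let $f\in C(X)$. From $h^-\circ\pi\le f\le h^+\circ\pi$ we get $h^-\le f^-\le f^+\le h^+$, so $0\le f^+-f^-\le h^+-h^-$. Hence $\int(f^+-f^-)\,d\nu<\varepsilon$ for every $\varepsilon>0$ and every $\nu\in M(Y)$, so the integral is $0$, and the Borel set $\{f^+=f^-\}$ is full. Intersect these sets over a countable dense family of functions $f$. Over the resulting full set $E$, every function of the dense family is constant on each fibre, hence by uniform approximation every $f\in C(X)$ is. As $C(X)$ separates points, the fibres over $E$ are single points, and $\pi$ is strongly isomorphic.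 $\blacksquare$
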